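
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Almost all digraphs are nonmultiplicative}


\begin{abstract}
A digraph $W$ is multiplicative if a categorical product $G\times H$ maps
homomorphically to $W$ only when $G$ or $H$ does. We prove the conjecture that
almost all digraphs are nonmultiplicative. For a uniformly random digraph $W$
on $n$ vertices, the transitive tournament $T_{n+1}$ and the exponential digraph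
$W^{T_{n+1}}$ witness this with probability tending to $1$. The proof combines
a deterministic criterion, in which a cyclic chain of strict inequalities
between ``thresholds'' gives a contradiction, with a short proof that a random
digraph has no endomorphism except the identity. The same method classifies the
random models with independent pairs and constant pair probabilities, and it
covers the random digraph $D(n,p)$ for $n^{-1/2}(\log n)^2\le p\le 1$.
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{digraph} $G$ has a finite vertex set $V(G)$ and an arc set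
$E(G)\subseteq V(G)\times V(G)$ without loops; opposite arcs $uv$, $vu$ may both
be present. We write $u\to v$ for $uv\in E(G)$, and $N^+(v)$, $N^-(v)$ for the
sets of out- and in-neighbors of $v$. A \emph{homomorphism} $f:G\to H$ is a map
$V(G)\to V(H)$ such that $u\to v$ implies $f(u)\to f(v)$. We write $G\to H$ if
one exists and $G\not\to H$ otherwise. The \emph{categorical product}
$G\times H$ has vertex set $V(G)\times V(H)$, and $(g,h)\to(g',h')$ if and only
if $g\to g'$ and $h\to h'$.

The projections of $G\times H$ to its factors are homomorphisms. Hence
$G\times H\to W$ whenever $G\to W$ or $H\to W$. The digraph $W$ is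
\emph{multiplicative} if the converse holds: $G\not\to W$ and $H\not\to W$ imply
$G\times H\not\to W$. In other words, obstructions to mapping to $W$ survive in
products. Otherwise $W$ is \emph{nonmultiplicative}. If $W\to W'$ and $W'\to W$,
then $G\to W$ is equivalent to $G\to W'$ for every $G$; so multiplicativity
depends only on the homomorphic equivalence class of $W$.

Let $T_N$ be the transitive tournament with vertices $1,\dots,N$ and arcs $ij$
for $i<j$. It is known that \emph{every transitive tournament is multiplicative}.
The reason is short. We have $G\to T_N$ if and only if $G$ has no directed walk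
with $N$ arcs: $T_N$ has no such walk, and if $G$ has none, then sending $v$ to
one plus the largest number of arcs in a directed walk ending at $v$ is a
homomorphism to $T_N$. If $G$ and $H$ both have a directed walk with $N$ arcs,
then moving along both walks simultaneously gives one in $G\times H$.

Here the obstructions are simple and visibly compatible with products. The
question is what happens for typical digraphs. Let $\mathcal F_n$ be the set of
digraphs on $n$ labeled vertices with property $\mathcal P_1$, and $\mathcal Q_n$
the set of those that also have property $\mathcal P_2$. \emph{Almost all}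
digraphs with $\mathcal P_1$ have $\mathcal P_2$ if
$|\mathcal Q_n|/|\mathcal F_n|\to1$ as $n\to\infty$. It is known that almost all
acyclic digraphs with a Hamiltonian path are nonmultiplicative; we do not use
this. The following was posed as a conjecture in \cite{source}; here
$\mathcal P_1$ is the property of being a digraph.

\begin{theorem}\label{thm:main}
Almost all digraphs are nonmultiplicative.
\end{theorem}

\subsection{Further results}

We write \emph{whp} for ``with probability tending to $1$ as $n\to\infty$'', and
$\log$ is the natural logarithm unless a base is shown. Theorem~\ref{thm:main}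
says that the uniformly random digraph on $\{1,\dots,n\}$, in which every arc is
present independently with probability $\frac12$, is nonmultiplicative whp. The
method applies to other models as well.

Let $q_0,q_1,q_2\ge0$ be constants with $q_0+2q_1+q_2=1$. In
$D(n;q_0,q_1,q_2)$, each unordered pair $\{u,v\}$ of the vertices $1,\dots,n$
independently carries no arc (probability $q_0$), only $uv$ (probability $q_1$),
only $vu$ (probability $q_1$), or both arcs (probability $q_2$).

\begin{theorem}\label{thm:pairs}
If $q_0<1$, then $D(n;q_0,q_1,q_2)$ is nonmultiplicative whp. If $q_0=1$, it is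
always multiplicative.
\end{theorem}

Consequently almost all tournaments ($q_1=\frac12$), almost all oriented graphs
($q_0=q_1=\frac13$), and almost all symmetric digraphs ($q_0=q_2=\frac12$) are
nonmultiplicative; multiplicativity is always meant within digraphs.
Theorem~\ref{thm:main} is the case $q_0=q_1=q_2=\frac14$.

Let $D(n,p)$ be the random digraph in which each of the $n(n-1)$ arcs is present
independently with probability $p=p(n)$.

\begin{theorem}\label{thm:density}
If $n^{-1/2}(\log n)^2\le p\le1$, then $D(n,p)$ is nonmultiplicative whp. If
$p=o(n^{-3/2})$, then $D(n,p)$ is multiplicative whp.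
\end{theorem}

The behavior of $D(n,p)$ for $p$ between order $n^{-3/2}$ and
$n^{-1/2}(\log n)^2$ is not determined here.

\subsection{Outline}

Section~\ref{sec:K3} recalls the exponential digraph and shows the main idea by
hand for the complete digraph on three vertices. Section~\ref{sec:criterion}
turns that argument into a criterion with three hypotheses (a), (b), (c). For
the uniformly random digraph, (b) and (c) are routine. Hypothesis (a), that every
endomorphism is bijective, is the main probabilistic point, and
Section~\ref{sec:rigid} provides the tool for it. Sections~\ref{sec:main},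
\ref{sec:pairs} and~\ref{sec:density} prove the three theorems.

\section{Exponential digraphs, and three vertices}\label{sec:K3}

To show that $W$ is nonmultiplicative we must produce two digraphs. Once the
first is chosen, there is a best choice for the second. Suppose $G\not\to W$.
The \emph{exponential digraph} $W^G$ has as vertices all maps
$\varphi:V(G)\to V(W)$, and
\[
\varphi\to\psi\quad\text{if and only if}\quad
\varphi(g)\to\psi(g')\text{ in }W\text{ for every arc }gg'\text{ of }G .
\]
A loop at $\varphi$ would say that $\varphi$ is a homomorphism $G\to W$; as there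
is none, $W^G$ is a digraph. The evaluation map $(g,\varphi)\mapsto\varphi(g)$ is
a homomorphism $G\times W^G\to W$, because $g\to g'$ and $\varphi\to\psi$ give
$\varphi(g)\to\psi(g')$. Conversely, if $h:G\times H\to W$ is a homomorphism,
then $x\mapsto h(\cdot,x)$ is a homomorphism $H\to W^G$. So $W$ is
nonmultiplicative if and only if there is a $G$ with
\[
G\not\to W\qquad\text{and}\qquad W^G\not\to W .
\]

For $G$ we take $T_N$ with $N>|V(W)|$. Any two vertices of $T_N$ are adjacent and
$W$ has no loops, so a homomorphism $T_N\to W$ would be injective, which is
impossible. The vertices of $W^{T_N}$ are words of length $N$ over the alphabet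
$V(W)$, and $\varphi\to\psi$ means that $\varphi(s)\to\psi(s')$ whenever $s<s'$.

\medskip
\noindent\textbf{The smallest case.} Let $W=K_3$ be the digraph with vertices
$0,1,2$ and all six arcs, and let $N=4$. In $H=K_3^{T_4}$ we have
$\varphi\to\psi$ if and only if $\varphi(s)\ne\psi(s')$ for all $s<s'$. For
example $0011\to1122$, although both words use the letter $1$: no $1$ of the
first word stands strictly to the left of a $1$ of the second. The opposite arc
is absent.

Suppose $f:H\to K_3$ is a homomorphism. The words $0000$, $1111$, $2222$ are
pairwise joined by both arcs, so their values under $f$ are $0,1,2$ in some order.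
Composing $f$ with a permutation of $\{0,1,2\}$, which is an automorphism of
$K_3$, we may assume that $f(wwww)=w$ for each letter $w$.

Now move from $1111$ to $0000$ through the words $0^t1^{4-t}$, $t=0,\dots,4$. Each
of them is joined to $2222$, so its value is $0$ or $1$. The value is $1$ at
$t=0$ and $0$ at $t=4$. Let $t_0$ be the first $t$ at which it is $0$. Define
$t_1$ in the same way for the words $1^t2^{4-t}$ (the first $t$ with value $1$),
and $t_2$ for the words $2^t0^{4-t}$ (the first $t$ with value $2$).

We claim that $t_0<t_1$. Suppose $t_0\ge t_1$, and let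
\[
\varphi=0^{t_0-1}1^{5-t_0},\qquad \psi=1^{t_1}2^{4-t_1}.
\]
No letter other than $1$ can occur in both words. In $\varphi$ it occupies
positions $\ge t_0$, and in $\psi$ positions $\le t_1\le t_0$. So there are no
$s<s'$ with $\varphi(s)=\psi(s')$, and $\varphi\to\psi$. But $f(\varphi)=1$, as
$\varphi$ comes just before the threshold, and $f(\psi)=1$, as $\psi$ is at its
threshold. So $f$ sends the arc $\varphi\psi$ to a loop, a contradiction.

By symmetry $t_0<t_1<t_2<t_0$, which is absurd. Hence $H\not\to K_3$, and $K_3$ is
nonmultiplicative.

\medskip
It matters that $\varphi\to\psi$ only constrains positions $s<s'$, and not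
$s=s'$. This is what excludes $t_0=t_1$; weak inequalities around a cycle would
give no contradiction.

\section{A criterion}\label{sec:criterion}

The argument for $K_3$ used three features of $W$: the constant words are
permuted, so that $f$ can be normalized; the value of each word used to define
the thresholds is one of its two letters; and there are pairs of letters, arranged
in a cycle, such that from each pair to the next exactly one of the four possible
arcs is missing. The criterion axiomatizes these features. An \emph{endomorphism}
of $W$ is a homomorphism $W\to W$.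

\begin{proposition}\label{prop:criterion}
Let $W$ be a digraph on $n\ge1$ vertices such that
\begin{itemize}
\item[(a)] every endomorphism of $W$ is bijective;
\item[(b)] for some $k\ge2$ there are pairs $(a_i,b_i)$, $i\in\mathbb Z_k$, of
vertices with $a_i\ne b_i$ and, for all $i\in\mathbb Z_k$,
\[
a_i\to a_{i+1},\qquad a_i\to b_{i+1},\qquad b_i\to b_{i+1},\qquad
b_i\not\to a_{i+1}
\]
(the last condition holds in particular if $b_i=a_{i+1}$);
\item[(c)] for each $i$, if $v\in V(W)$ satisfies
$N^+(v)\supseteq N^+(a_i)\cap N^+(b_i)$ and
$N^-(v)\supseteq N^-(a_i)\cap N^-(b_i)$, then $v\in\{a_i,b_i\}$.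
\end{itemize}
Then $W$ is nonmultiplicative. In fact $T_{n+1}\not\to W$ and
$W^{T_{n+1}}\not\to W$, while $T_{n+1}\times W^{T_{n+1}}\to W$.
\end{proposition}

\begin{proof}
Let $N=n+1\ge2$. Section~\ref{sec:K3} shows that $T_N\not\to W$, that
$H=W^{T_N}$ is a digraph, and that $T_N\times H\to W$. Suppose, for a
contradiction, that $f:H\to W$ is a homomorphism.

\emph{Normalization.} For $w\in V(W)$ let $\bar w\in V(H)$ be the constant word.
Since $N\ge2$, there is at least one pair $s<s'$, so $\bar w\to\bar w'$ if and
only if $w\to w'$. Hence $e(w)=f(\bar w)$ defines an endomorphism of $W$, which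
is bijective by (a). A bijective endomorphism acts injectively on the finite arc
set, hence bijectively, so $e$ is an automorphism. Replacing $f$ by
$e^{-1}\circ f$, we may assume that $f(\bar w)=w$ for all $w$.

\emph{Thresholds.} For $i\in\mathbb Z_k$ and $0\le t\le N$ let
\[
\varphi_i^t(s)=\begin{cases}a_i&\text{if }s\le t,\\ b_i&\text{if }s>t,\end{cases}
\]
so that $\varphi_i^0=\bar b_i$ and $\varphi_i^N=\bar a_i$. If
$w\in N^+(a_i)\cap N^+(b_i)$, then $\varphi_i^t\to\bar w$ in $H$, so
$f(\varphi_i^t)\to w$. If $w\in N^-(a_i)\cap N^-(b_i)$, then
$\bar w\to\varphi_i^t$, so $w\to f(\varphi_i^t)$. By (c),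
$f(\varphi_i^t)\in\{a_i,b_i\}$. Let
\[
t_i=\min\{t:\ f(\varphi_i^t)=a_i\}.
\]
Since $f(\varphi_i^0)=b_i\ne a_i$ and $f(\varphi_i^N)=a_i$, we have
$1\le t_i\le N$ and $f(\varphi_i^{t_i-1})=b_i$.

\emph{Comparison.} We claim that $t_i<t_{i+1}$ for every $i\in\mathbb Z_k$.
Suppose $t_i\ge t_{i+1}$, and put $\varphi=\varphi_i^{t_i-1}$ and
$\psi=\varphi_{i+1}^{t_{i+1}}$ (Figure~\ref{fig:step}). Let $s<s'$. By the three
arcs in (b), $\varphi(s)\to\psi(s')$ unless $\varphi(s)=b_i$ and
$\psi(s')=a_{i+1}$. In that case $s\ge t_i$ and $s'\le t_{i+1}$, so
$s'\le t_{i+1}\le t_i\le s$, contradicting $s<s'$. Hence $\varphi\to\psi$ in $H$,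
and therefore $b_i=f(\varphi)\to f(\psi)=a_{i+1}$. This contradicts the last
condition in (b) and proves the claim.

Going once around $\mathbb Z_k$ we get $t_0<t_1<\dots<t_{k-1}<t_0$, a
contradiction. So $H\not\to W$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=latex]
\node (a) at (0,1.5) {$a_i$};
\node (b) at (0,0) {$b_i$};
\node (c) at (2.4,1.5) {$a_{i+1}$};
\node (d) at (2.4,0) {$b_{i+1}$};
\draw[->] (a)--(c);
\draw[->] (a)--(d);
\draw[->] (b)--(d);
\draw[->,dashed] (b)--(c);
\node at (4.6,1.3) {$\varphi$};
\draw (5,1.05) rectangle (11,1.55);
\draw (8.4,1.05)--(8.4,1.55);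
\node at (6.7,1.3) {$a_i\;\cdots\;a_i$};
\node at (9.8,1.3) {$b_i\;\cdots\;b_i$};
\node at (8.55,1.85) {$t_i$};
\node at (4.6,0.2) {$\psi$};
\draw (5,-0.05) rectangle (11,0.45);
\draw (7.6,-0.05)--(7.6,0.45);
\node at (6.3,0.2) {$a_{i+1}\cdots a_{i+1}$};
\node at (9.4,0.2) {$b_{i+1}\cdots b_{i+1}$};
\node at (7.4,-0.35) {$t_{i+1}$};
\end{tikzpicture}
\caption{Left: from one pair to the next, three arcs are required (solid) and one
is forbidden (dashed). Right: two words $\varphi$, $\psi$ with positions running
from left to right. The letters $b_i$ of $\varphi$ start at position $t_i$ and the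
letters $a_{i+1}$ of $\psi$ end at position $t_{i+1}$. If $t_{i+1}\le t_i$, no
$b_i$ of $\varphi$ stands strictly to the left of an $a_{i+1}$ of $\psi$, so
$\varphi\to\psi$.}
\label{fig:step}
\end{figure}

\begin{remark}
Hypothesis (a) serves to normalize $f$, (c) confines the values of $f$ on the
words $\varphi_i^t$, and (b) is used in the comparison, where three arcs give
$\varphi\to\psi$ and the missing arc gives the contradiction. Hypothesis (a)
together with the condition in (c) for some pairs of vertices would not suffice
without the arc conditions in (b). Indeed $T_n$ with $n\ge2$ is multiplicative,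
although its only endomorphism is the identity and the condition in (c) holds for
every pair $(i,i+1)$: the two inclusions force $v\le i+1$ and $v\ge i$. What fails
is (b), which forces a directed closed walk
$a_0\to a_1\to\dots\to a_{k-1}\to a_0$.
\end{remark}

\begin{corollary}\label{cor:complete}
For every $n\ge3$, the complete digraph $K_n$ (all arcs $uv$ with $u\ne v$) is
nonmultiplicative.
\end{corollary}

\begin{proof}
Let $V=\{1,\dots,n\}$ be the vertex set. (a) Endomorphisms of $K_n$ are injective.
(b) Take $k=3$ and the pairs $(1,2)$, $(2,3)$, $(3,1)$. Here $b_i=a_{i+1}$, so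
$b_i\not\to a_{i+1}$, and the other requirements are arcs between distinct
vertices. (c) If $V\setminus\{v\}\supseteq V\setminus\{a_i,b_i\}$, then
$v\in\{a_i,b_i\}$.
\end{proof}

\section{From independent pairs to rigidity}\label{sec:rigid}

In this section $W$ is a random digraph on $V=\{1,\dots,n\}$. The \emph{state} of
an unordered pair $\{u,v\}$ records which of the arcs $uv$, $vu$ are present. We
assume that the states of different pairs are independent, and we want to show
that whp the identity is the only endomorphism.

The natural attempt is a union bound. There are at most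
$\binom nj n^j\le n^{2j}$ maps $e:V\to V$ that move exactly $j$ vertices. If such
a map is an endomorphism, then for each pair $P=\{u,w\}$ that contains a moved
vertex, the state of $P$ is constrained by the state of
$e(P)=\{e(u),e(w)\}$, apart from a few pairs with $e(P)=P$. The number of such
pairs is of order $jn$. If the constraints were independent, each failing with
constant probability, the map would be an endomorphism with probability
$\exp(-\Omega(jn))$, far less than $n^{-2j}$. There are two difficulties.

First, many pairs can have the same image; for a constant map there is only one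
image. This is controlled by the sizes of the fibers $e^{-1}(x)$. A set of
vertices is \emph{independent} if it spans no arc. As digraphs have no loops,
every fiber of an endomorphism is independent, and in our models whp all
independent sets are small.

Second, the image of one pair may itself be one of the pairs considered, so the
constraints form chains $P$, $e(P)$, $e(e(P))$, \dots\ that share random
variables. The next lemma keeps a third of the pairs and breaks all chains.

\begin{lemma}\label{lem:select}
Let $A\subseteq X$ be finite sets and let $g:A\to X$ satisfy $g(P)\ne P$ for all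
$P\in A$. Then there is $A'\subseteq A$ with $|A'|\ge|A|/3$ and
$A'\cap g(A')=\emptyset$.
\end{lemma}

\begin{proof}
Consider the graph on $X$ with edges $\{P,g(P)\}$, $P\in A$. A set
$S\subseteq X$ spans at most $|S|$ edges, at most one for each $P\in A\cap S$. So
every nonempty induced subgraph has average degree at most $2$ and contains a
vertex of degree at most $2$. Removing such a vertex, coloring the rest by
induction, and putting the vertex back, we see that the graph is $3$-colorable.
Let $A'$ be the largest of the three intersections of $A$ with a color class. If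
$P,P'\in A'$ and $P'=g(P)$, then $P$ and $P'$ would be adjacent and have the same
color, a contradiction.
\end{proof}

\begin{lemma}\label{lem:tests}
Let $n\ge3$ and $k\ge2$, and let $e:V\to V$ be a map that moves exactly $j\ge1$
vertices and has all fibers of size less than $k$. Then there is a family
$\mathcal A$ of two-element subsets of $V$ such that
\begin{itemize}
\item[(i)] $|\mathcal A|\ge j(n-2)/6$;
\item[(ii)] $e(P)\notin\mathcal A$ for every $P\in\mathcal A$;
\item[(iii)] for every set $Q$, the number $r_Q$ of sets $P\in\mathcal A$ with
$e(P)=Q$ is at most $k^2$.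
\end{itemize}
\end{lemma}

\begin{proof}
Let $X$ be the family of one- and two-element subsets of $V$, let $A$ consist of
the two-element sets $P$ with $e(P)\ne P$, and let $g(P)=e(P)$. If $u$ is moved
and $w\notin\{u,e(u)\}$, then $\{u,w\}\in A$, because $e(u)\in e(\{u,w\})$ but
$e(u)\notin\{u,w\}$. Each of the $j$ moved vertices gives $n-2$ such sets, and a
set arises at most twice, so $|A|\ge j(n-2)/2$. Lemma~\ref{lem:select} gives a
family $\mathcal A=A'$ with (i) and (ii). If $e(P)=\{x,y\}$ with $x\ne y$, then
$P$ consists of one element of $e^{-1}(x)$ and one of $e^{-1}(y)$. If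
$e(P)=\{x\}$, then $P\subseteq e^{-1}(x)$. In both cases there are fewer than
$k^2$ possibilities for $P$.
\end{proof}

We use Lemma~\ref{lem:tests} as follows. Fix $e$, and choose $\mathcal A$
depending only on $e$, not on the random digraph $W$. Let
$\mathcal Q=\{e(P):P\in\mathcal A\}$. By (i) and (iii),
\begin{equation}\label{eq:Q}
|\mathcal Q|\ \ge\ \frac{j(n-2)}{6k^2},\qquad
\sum_{Q\in\mathcal Q}r_Q=|\mathcal A|\ \ge\ \frac{j(n-2)}6 .
\end{equation}
For $Q\in\mathcal Q$, the \emph{test at $Q$} asks whether $e$ maps every arc on a
set $P\in\mathcal A$ with $e(P)=Q$ to an arc on $Q$. If $|Q|=1$, there is no arc on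
$Q$, so the test is passed only if these sets $P$ carry no arcs. The test depends
only on the states of these $P$ and, if $|Q|=2$, on the state of $Q$. Each
$P\in\mathcal A$ belongs to exactly one test, and by (ii) no $Q\in\mathcal Q$
belongs to $\mathcal A$. So different tests depend on disjoint collections of
pairs, and \emph{the tests are independent}. An endomorphism passes all of them.

\begin{lemma}\label{lem:union}
Let $k\ge2$ and let $\eta\ge0$ with $n^2\eta\le\frac12$. Suppose that for all
$j\ge1$, every fixed map $e:V\to V$ that moves exactly $j$ vertices and has all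
fibers of size less than $k$ is an endomorphism of $W$ with probability at most
$\eta^j$. Then the probability that $W$ has an endomorphism other than the
identity is at most
\[
P(W\text{ has an independent set of size }k)+2n^2\eta .
\]
\end{lemma}

\begin{proof}
If $W$ has no independent $k$-set, all endomorphisms have fibers of size less than
$k$. At most $n^{2j}$ maps move exactly $j$ vertices, and
$\sum_{j\ge1}(n^2\eta)^j\le2n^2\eta$.
\end{proof}

\section{Almost all digraphs}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $W$ be a uniformly random digraph on $V=\{1,\dots,n\}$; each arc is present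
independently with probability $\frac12$. We show that (a), (b), (c) of
Proposition~\ref{prop:criterion} hold whp.

\emph{(a)} Let $k=\lceil2\log_2n\rceil+1$. A $k$-set is independent if $k(k-1)$
given arcs are absent, so the expected number of independent $k$-sets is at most
\[
n^k2^{-k(k-1)}=\bigl(n2^{-(k-1)}\bigr)^k\le n^{-k}\to0 .
\]
Let $e$ move exactly $j\ge1$ vertices and have all fibers of size less than $k$,
and take $\mathcal A$ and $\mathcal Q$ as in Section~\ref{sec:rigid}. For each
$Q\in\mathcal Q$ fix one $P=\{u,w\}\in\mathcal A$ with $e(P)=Q$. If
$Q=\{x,y\}$ with $e(u)=x\ne y=e(w)$, the test at $Q$ is failed if $u\to w$ and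
$x\not\to y$, which has probability $\frac14$ since $P\ne Q$. If $|Q|=1$, it is
failed if $P$ carries an arc, which has probability $\frac34$. So each test is
passed with probability at most $\frac34$. The tests are independent, so by
\eqref{eq:Q} $e$ is an endomorphism with probability at most
\[
\Bigl(\frac34\Bigr)^{|\mathcal Q|}\le\eta^j,\qquad
\eta=\Bigl(\frac34\Bigr)^{(n-2)/(6k^2)} .
\]
As $k=O(\log n)$, we have $n^2\eta\to0$. By Lemma~\ref{lem:union}, whp the
identity is the only endomorphism.

\emph{(b)} Take $k=2$ and four distinct vertices $(a_0,b_0)=(a,b)$,
$(a_1,b_1)=(c,d)$. The conditions are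
\begin{equation}\label{eq:eight}
a\to c,\ \ a\to d,\ \ b\to d,\ \ b\not\to c;\qquad
c\to a,\ \ c\to b,\ \ d\to b,\ \ d\not\to a .
\end{equation}
They concern eight different ordered pairs, so they hold with probability
$2^{-8}$. Using $\lfloor n/4\rfloor$ disjoint quadruples, we see that (b) fails
with probability at most $(1-2^{-8})^{\lfloor n/4\rfloor}\to0$.

\emph{(c)} It suffices that for all distinct $a,b,v$ there is a $w$ with
$a\to w$, $b\to w$ and $v\not\to w$: then, for distinct $a$ and $b$, no
$v\notin\{a,b\}$ satisfies even the first inclusion in (c). For fixed $a,b,v$,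
each $w\notin\{a,b,v\}$ has this property with probability $\frac18$,
independently. So the failure probability is at most $n^3(7/8)^{n-3}\to0$.

By Proposition~\ref{prop:criterion}, $W$ is nonmultiplicative whp, with the
witnesses $T_{n+1}$ and $W^{T_{n+1}}$.
\end{proof}

\section{Models with independent pairs}\label{sec:pairs}

The proof of Theorem~\ref{thm:pairs} has the same three parts. Two points need
care. If every pair carries an arc, as in a tournament, a test at a two-element
set $Q$ cannot be failed because $Q$ is empty of arcs, and we must use
orientations. Moreover \eqref{eq:eight} asks for both arcs on $\{a,c\}$, which is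
impossible in a tournament; a cycle of length $k=3$ in (b) avoids this.

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
If $q_0=1$, there are no arcs, so the digraph is homomorphically equivalent to
$T_1$ and hence multiplicative. If $q_2=1$, the digraph is $K_n$ and
Corollary~\ref{cor:complete} applies. Now assume $q_0<1$ and $q_2<1$. Since
$q_0+2q_1+q_2=1$, it follows that
\[
q_1+q_2>0\qquad\text{and}\qquad q_0+q_1>0 .
\]
These are the probabilities that a given arc is present and that it is absent.

\emph{(a)} If $q_0=0$, let $k=2$; there is no independent $2$-set. If $q_0>0$, let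
$\lambda=\log(1/q_0)>0$ and $k=\lceil4\log n/\lambda\rceil+2$. The expected number
of independent $k$-sets is at most
\[
n^kq_0^{k(k-1)/2}=\exp\bigl(k(\log n-\lambda(k-1)/2)\bigr)\le e^{-k\log n}\to0 .
\]
In both cases $k=O(\log n)$.

Let $e$ move exactly $j\ge1$ vertices and have all fibers of size less than $k$,
and take $\mathcal A$ and $\mathcal Q$ as in Section~\ref{sec:rigid}. We show that
for each $Q\in\mathcal Q$, the test at $Q$ is failed with probability at least some
constant $\delta>0$ that depends only on $q_0,q_1,q_2$. Fix one
$P=\{u,w\}\in\mathcal A$ with $e(P)=Q$; recall that $P\ne Q$.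
\begin{itemize}
\item If $|Q|=1$, the test is failed if $P$ carries an arc; this has probability
$1-q_0>0$.
\item If $|Q|=2$ and $q_0>0$, it is failed if $P$ carries an arc and $Q$ carries
none; this has probability $(1-q_0)q_0>0$.
\item If $|Q|=2$ and $q_0=0$, then $q_1>0$, because $q_2<1$. Let $e(u)=x$,
$e(w)=y$ and $Q=\{x,y\}$. The test is failed if the only arc on $Q$ is $xy$ and
$w\to u$, since $e$ maps $wu$ to $yx$; this has probability $q_1(q_1+q_2)>0$.
\end{itemize}
We may take $\delta<1$. By independence and \eqref{eq:Q}, $e$ is an endomorphism
with probability at most $\eta^j$, where $\eta=(1-\delta)^{(n-2)/(6k^2)}$ and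
$n^2\eta\to0$. Lemma~\ref{lem:union} shows that whp the identity is the only
endomorphism.

\emph{(b)} Take $k=3$ and six distinct vertices $a_i,b_i$, $i\in\mathbb Z_3$. The
requirements concern the pairs
\[
\{a_i,a_{i+1}\},\quad\{b_i,b_{i+1}\},\quad\{a_i,b_{i+1}\},\quad
\{a_{i+1},b_i\}\qquad(i\in\mathbb Z_3).
\]
These are twelve different pairs: $\{a_l,b_m\}$ is of the third type if $m=l+1$
and of the fourth if $m=l-1$, and $l+1\ne l-1$ in $\mathbb Z_3$. So the
requirements hold with probability $\beta=(q_1+q_2)^9(q_0+q_1)^3>0$. With
$\lfloor n/6\rfloor$ disjoint sextuples, (b) fails with probability at most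
$(1-\beta)^{\lfloor n/6\rfloor}\to0$.

\emph{(c)} For distinct $a,b,v$, each $w\notin\{a,b,v\}$ independently satisfies
$a\to w$, $b\to w$, $v\not\to w$ with probability
$\gamma=(q_1+q_2)^2(q_0+q_1)>0$. As before, (c) fails with probability at most
$n^3(1-\gamma)^{n-3}\to0$.

Proposition~\ref{prop:criterion} completes the proof.
\end{proof}

\section{A wide range of densities}\label{sec:density}

We prove Theorem~\ref{thm:density}. Let $W=D(n,p)$ and $L=\log n$.

\subsection{Very sparse digraphs}

Let $p=o(n^{-3/2})$. The expected number of pairs of distinct arcs that share a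
vertex is $O(n^3p^2+n^2p^2)=o(1)$, the second term accounting for opposite arcs.
So whp any two arcs are disjoint. Then $W$ is homomorphically equivalent to $T_1$
if it has no arc and to $T_2$ otherwise. Both are multiplicative, hence so is $W$.

\medskip
From now on $p\ge n^{-1/2}L^2$. For each $n$ we are in one of two cases:
$p\le1-n^{-2/3}$ (Section~\ref{sec:middle}) or $p>1-n^{-2/3}$
(Section~\ref{sec:dense}). In each case we bound the failure probability by a
function of $n$ alone that tends to $0$, so it does not matter if $p(n)$
alternates between the cases. We assume throughout that $n$ is sufficiently large.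

\subsection{The main range: $n^{-1/2}L^2\le p\le1-n^{-2/3}$}\label{sec:middle}

The quantity that controls (a) and (c) is $np^2(1-p)$. If $p\le\frac12$, it is at
least $L^4/2$. If $p\ge\frac12$, it is at least $\frac14n^{1/3}$. Hence for large
$n$
\begin{equation}\label{eq:basic}
np^2(1-p)\ \ge\ L^4/2 .
\end{equation}

\emph{(a)} Our bound on the size of independent sets is now of order $L/p$, so we
must allow many pairs to share an image. Choosing one preimage for each $Q$, as
before, would waste too much when $p$ is small; we use all $r_Q$ of them.

Let $k=\lceil2L/p\rceil+1$, so that $k\le4L/p$. The expected number of independent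
$k$-sets is at most
\[
n^k(1-p)^{k(k-1)}\le\exp\bigl(k(L-p(k-1))\bigr)\le e^{-kL}\le\frac1n .
\]
Let $e$ move exactly $j\ge1$ vertices and have all fibers of size less than $k$,
take $\mathcal A$ and $\mathcal Q$ as in Section~\ref{sec:rigid}, and let
$Q\in\mathcal Q$ and $r=r_Q$. We use
\[
1-(1-p)^r\ge1-e^{-pr}\ge\tfrac12\min(1,pr);
\]
the second inequality holds because $1-e^{-x}$ is increasing and concave, vanishes
at $x=0$ and exceeds $\frac12$ at $x=1$.

Suppose $|Q|=2$ and fix an order $(x,y)$ of its elements. Each of the $r$ sets
$P\in\mathcal A$ with $e(P)=Q$ is $\{u,w\}$ with $e(u)=x$, $e(w)=y$ in exactly one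
way. The test is failed if $x\not\to y$ and $u\to w$ for at least one of them. So
it is passed with probability at most
\[
1-(1-p)\bigl(1-(1-p)^r\bigr)\le\exp\bigl(-\tfrac12(1-p)\min(1,pr)\bigr).
\]
If $|Q|=1$, the test is passed only if none of the $r$ preimages carries an arc.
This has probability $(1-p)^{2r}\le e^{-2pr}$, which satisfies the same bound.

Now $r\le k^2$, and $p\ge k^{-2}$ because $k\ge 1/p$ gives
$k^2\ge p^{-2}\ge p^{-1}$. So $\min(1,pr)\ge r/k^2$. By independence,
\eqref{eq:Q}, $k\le4L/p$ and \eqref{eq:basic}, $e$ is an endomorphism with
probability at most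
\[
\exp\Bigl(-\frac{1-p}{2k^2}\sum_{Q\in\mathcal Q}r_Q\Bigr)
\le\exp\Bigl(-\frac{(1-p)\,j(n-2)}{12k^2}\Bigr)
\le\exp\Bigl(-j\,\frac{(n-2)p^2(1-p)}{192L^2}\Bigr)
\le e^{-jL^2/500}.
\]
With $\eta=e^{-L^2/500}$ we have $n^2\eta=e^{2L-L^2/500}\to0$, and
Lemma~\ref{lem:union} shows that whp the identity is the only endomorphism.

\emph{(c)} As in Section~\ref{sec:main}, the failure probability is at most
\[
n^3\bigl(1-p^2(1-p)\bigr)^{n-3}\le n^3e^{-(n-3)p^2(1-p)}\le n^3e^{-4L}=\frac1n ,
\]
where the last inequality follows from \eqref{eq:basic} for large $n$.

\emph{(b)} A fixed quadruple satisfies \eqref{eq:eight} with probability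
$p^6(1-p)^2$, which is too small for $\lfloor n/4\rfloor$ disjoint quadruples to
suffice throughout the range. Instead we build a quadruple step by step. Note that
\eqref{eq:eight} asks for both arcs on $\{a,c\}$, both arcs on $\{b,d\}$, only
$ad$ on $\{a,d\}$, and only $cb$ on $\{b,c\}$.

Let $m=\lfloor n/4\rfloor\ge n/5$, and choose disjoint sets $U,V_1,V_2$ of vertices
with $|U|=2m$ and $|V_1|=|V_2|=m$. Split $U$ into $m$ pairs. The probability that
none of them carries both arcs is at most
$(1-p^2)^m\le e^{-p^2m}\le e^{-L^4/5}$. Otherwise let $\{a,c\}$ be the first pair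
that does. This choice depends only on arcs inside $U$.

Next expose the arcs between $\{a,c\}$ and $V_1\cup V_2$, and let
\[
D=\{d\in V_1:\ a\to d,\ d\not\to a\},\qquad
B=\{b\in V_2:\ c\to b,\ b\not\to c\}.
\]
Both sizes are binomial with mean $\mu=mp(1-p)$. We have $\mu\ge np/10$ if
$p\le\frac12$, and $\mu\ge n^{1/3}/10$ if $p\ge\frac12$. In particular
$\mu\ge n^{1/3}/10$ in both cases. By Chebyshev's inequality, each of $|B|$, $|D|$
is less than $\mu/2$ with probability at most $4/\mu\le40n^{-1/3}$.

The arcs between $V_1$ and $V_2$ are still unexposed. If $|B|,|D|\ge\mu/2$, the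
probability that no $b\in B$ and $d\in D$ satisfy both $b\to d$ and $d\to b$ is at
most $(1-p^2)^{|B||D|}\le\exp(-p^2\mu^2/4)$. Here
\[
p^2\mu^2\ge\frac{n^2p^4}{100}\ge\frac{L^8}{100}\ \text{ if }p\le\tfrac12,\qquad
p^2\mu^2\ge\frac{n^{2/3}}{400}\ \text{ if }p\ge\tfrac12 ,
\]
so this probability is bounded by a function of $n$ that tends to $0$. Hence whp
(b) holds with $k=2$ and the pairs $(a,b)$, $(c,d)$. By
Proposition~\ref{prop:criterion}, $W$ is nonmultiplicative whp.

\subsection{Nearly complete digraphs: $p>1-n^{-2/3}$}\label{sec:dense}

Put $q=1-p<n^{-2/3}$. When $q$ is tiny, the previous argument breaks down: for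
$p=1$, for instance, every permutation is an endomorphism, and two vertices never
have a common out-neighbor that a third vertex different from it misses. Moreover
$W$ may have endomorphisms that identify nonadjacent vertices. We therefore pass
to a suitable retract $C$ of $W$, and use for (b) and (c) the mechanism of
Corollary~\ref{cor:complete}.

\medskip
\noindent\textbf{The core.} Let $\sigma$ be an endomorphism of $W$ with smallest
possible image $S$, and let $C$ be the subdigraph of $W$ induced by $S$. The image
of $\sigma\circ\sigma$ is $\sigma(S)\subseteq S$, so $\sigma(S)=S$ by minimality.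
Thus $\sigma$ permutes $S$, and some power $\rho=\sigma^m$, $m\ge1$, is the
identity on $S$. So $\rho$ is a homomorphism $W\to C$ that fixes every vertex of
$C$. If $h$ is an endomorphism of $C$, then $h\circ\rho$ is an endomorphism of $W$
with image $h(S)$, so $|h(S)|=|S|$ by minimality. Hence every endomorphism of $C$
is bijective; that is, $C$ is a \emph{core} of $W$. Moreover $W\to C$ and
$C\to W$, so $W$ is multiplicative if and only if $C$ is.

\medskip
Fix the vertices $1,2,3$. Whp both of the following hold:
\begin{itemize}
\item[(i)] all six arcs among $1,2,3$ are present;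
\item[(ii)] there are no $v\notin\{1,2,3\}$ and $x,y\in\{1,2,3\}$, possibly
$x=y$, with $x\not\to v$ and $v\not\to y$.
\end{itemize}
Indeed (i) fails with probability at most $6q\le6n^{-2/3}$. In (ii) there are at
most $9n$ choices of $v,x,y$, and $xv$ and $vy$ are different ordered pairs even
if $x=y$, so (ii) fails with probability at most $9nq^2\le9n^{-1/3}$. Assume (i)
and (ii).

By (i), and by (ii) with $x=y$, each of $1,2,3$ is joined by an arc, in at least
one direction, to every other vertex. If $x\in\{1,2,3\}$ were not in $C$, then $x$
and $\rho(x)\ne x$ would lie in the same fiber of $\rho$, because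
$\rho(\rho(x))=\rho(x)$. They would form an independent pair, a contradiction. So
$1,2,3\in V(C)$. We check the hypotheses of Proposition~\ref{prop:criterion} for
$C$.

\emph{(a)} holds by the choice of $C$.

\emph{(b)} holds with $k=3$ and the pairs $(1,2)$, $(2,3)$, $(3,1)$, by (i), since
$b_i=a_{i+1}$.

\emph{(c)} Let $(a,b)$ be one of these pairs, and suppose that
$v\in V(C)\setminus\{a,b\}$ satisfies the two inclusions in (c), with
neighborhoods taken in $C$. Since $v\notin N^+(v)$, we have
$v\notin N^+(a)\cap N^+(b)$, so $a\not\to v$ or $b\not\to v$. Since
$v\notin N^-(v)$, likewise $v\not\to a$ or $v\not\to b$. So there are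
$x,y\in\{a,b\}$ with $x\not\to v$ and $v\not\to y$. This contradicts (i) if
$v\in\{1,2,3\}$ and (ii) otherwise.

Hence $C$ is nonmultiplicative, and so is $W$. This completes the proof of
Theorem~\ref{thm:density}.\qed

\begin{thebibliography}{1}
\bibitem{source}
\url{https://core.ac.uk/download/pdf/82016291.pdf}
\end{thebibliography}

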